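# Walks, thresholds, and graphs that are countably chromatic only in the small

## Complete graphs on $\omega_1$ and $\omega_2$

Let $K_{\omega_1}$ be the complete graph on the vertex set $\omega_1$. A proper coloring of a complete graph is an injection, so $K_{\omega_1}$ has no proper coloring with countably many colors. But a countable subgraph has only countably many vertices, and we may give each its own color. So every subgraph of size $<\aleph_1$ has chromatic number at most $\aleph_0$, and the whole graph, of size $\aleph_1$, does not.

Try the same one cardinal higher. The graph $K_{\omega_2}$ is certainly not colorable with countably many colors. But it contains $K_{\omega_1}$, a subgraph of size $\aleph_1<\aleph_2$ which already needs $\aleph_1$ colors. The large chromatic number is visible in a small piece. In general, if $\kappa>\aleph_1$ and all subgraphs of size $<\kappa$ of a graph are to be colorable with $\aleph_0$ colors, then the graph has no uncountable clique, because an uncountable clique contains a clique of size $\aleph_1<\kappa$. So for $\kappa>\aleph_1$ cliques are of no use, and the obstruction to a coloring must be spread over all of $\kappa$.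

**Definition (compactness).** A graph is *countably chromatic* if its chromatic number is at most $\aleph_0$. *Compactness for being countably chromatic at $\kappa$* says: for every graph $G$ of size $\kappa$, if every subgraph of $G$ of size $<\kappa$ is countably chromatic, then $G$ is countably chromatic. It *fails* at $\kappa$ if some graph of size $\kappa$ is not countably chromatic while all its subgraphs of size $<\kappa$ are.

So compactness fails at $\aleph_1$, for a trivial reason. It does not fail at every larger regular cardinal for free. Suppose $\kappa$ is weakly compact, which we take to mean inaccessible with the tree property: every tree of height $\kappa$ with levels of size $<\kappa$ has a branch of length $\kappa$. Let $G$ be a graph on the vertex set $\kappa$ whose subgraphs of size $<\kappa$ are countably chromatic. Consider the tree of all proper colorings $c:\delta\to\omega$ of $G$ restricted to $\delta$, for $\delta<\kappa$, ordered by extension. Every level is nonempty by hypothesis, and level $\delta$ has at most $\aleph_0^{|\delta|}<\kappa$ elements since $\kappa$ is inaccessible. A branch of length $\kappa$ exists, and its union is a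 proper coloring $\kappa\to\omega$ of $G$. So compactness holds at such $\kappa$.

Some hypothesis on $\kappa$ is therefore needed, and it should be one that prevents local objects from being glued along $\kappa$. Square principles do this. The question we answer is asked in "Compactness for abelian groups, graphs, topological spaces, trees and others": does $\square(\kappa)$ imply the failure of compactness for being countably chromatic?

## Coherent clubs and threads

For a set of ordinals $X$, let $\mathrm{Lim}(X)$ be the set of ordinals $\beta>0$ with $\sup(X\cap\beta)=\beta$. As usual, $\mathrm{Lim}(\kappa)$ is the set of limit ordinals below $\kappa$. A *club* in a limit ordinal $\alpha$ is an unbounded subset of $\alpha$ that contains all its limit points below $\alpha$. For $\kappa$ regular and uncountable, a set $S\subseteq\kappa$ is *stationary* if it meets every club in $\kappa$. We use Fodor's lemma: if $S\subseteq\kappa$ is stationary and $f:S\to\kappa$ satisfies $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$. We also use regularity as a pigeonhole principle: if $\kappa$ is regular and a set of size $\kappa$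 is divided into fewer than $\kappa$ classes, then one class has size $\kappa$.

**Definition ($\square(\kappa)$).** Let $\kappa>\aleph_1$ be regular. *Todorčević square* $\square(\kappa)$ says that there is a sequence $\langle C_\alpha:\alpha\in\mathrm{Lim}(\kappa)\rangle$ such that

1. every $C_\alpha\subseteq\alpha$ is a club in $\alpha$;
2. (coherence) $\beta\in\mathrm{Lim}(C_\alpha)$ implies $C_\beta=C_\alpha\cap\beta$;
3. (no thread) there is no club $C\subseteq\kappa$ such that $\beta\in\mathrm{Lim}(C)$ implies $C_\beta=C\cap\beta$.

In clause 3, $\beta$ ranges over ordinals below $\kappa$. A club $C$ as in clause 3 is called a *thread*.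

*A sequence that has a thread.* Put $C_\alpha=\alpha$ for every limit $\alpha<\kappa$. Clauses 1 and 2 are clear, and $C=\kappa$ is a thread. So this is not a $\square(\kappa)$-sequence. We will see later what goes wrong with it.

*Jensen's square gives $\square(\kappa)$.* For an infinite cardinal $\lambda$, $\square_\lambda$ asks for a sequence $\langle C_\alpha:\alpha\in\mathrm{Lim}(\lambda^+)\rangle$ with clauses 1 and 2 and with $\mathrm{o.t.}(C_\alpha)\le\lambda$ for all $\alpha$. When $\lambda$ is uncountable, such a sequence witnesses $\square(\lambda^+)$. Indeed, let $C$ be a club in $\lambda^+$, and let $\beta$ be the supremum of its first $\lambda+\omega$ elements. Then $\beta<\lambda^+$ and $\beta\in\mathrm{Lim}(C)$, and $C\cap\beta$ has order type $\lambda+\omega>\lambda$. Hence $C\cap\beta\ne C_\beta$, and $C$ is not a thread.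

For comparison: Todorčević proved that $\square(\kappa)$ implies the failure of the tree property at $\kappa$, so the gluing argument above is unavailable. Rinot proved that if $\lambda$ is uncountable, $\square_\lambda$ holds and $2^\lambda=\lambda^+$, then there is a graph of size $\lambda^+$ with chromatic number $\lambda$ whose subgraphs of size $<\lambda^+$ are all countably chromatic. In the theorem of this lecture the hypothesis is $\square(\kappa)$ and no cardinal arithmetic is assumed.

**Theorem 5.** Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. Then there is a graph $G$ of size $\kappa$ such that every subgraph of size $<\kappa$ is countably chromatic, while $G$ is not countably chromatic. So compactness for being countably chromatic fails at $\kappa$.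

This is a theorem of ZFC. The lemmas on which it rests are numbered 1 to 4. We first show how a suitable function on pairs produces the graph, and then build the function.

## Fixed thresholds and moving thresholds

We write a function $d:[\kappa]^2\to\omega$ as $d(\alpha,\beta)$ with $\alpha<\beta$. Suppose that out of $\square(\kappa)$ we can obtain a $d$ that is unbounded on every large set, but is controlled below each $\delta<\kappa$. Precisely, suppose

* (D1) $d(\alpha,\beta)\le d(\alpha,\gamma)+d(\beta,\gamma)$ for all $\alpha<\beta<\gamma<\kappa$;
* (D2) $d$ is unbounded on $[A]^2$ for every $A\subseteq\kappa$ with $|A|=\kappa$.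

Property (D1) controls $d$ below $\delta<\kappa$ as follows. The ordinal $\delta$ is the union of the countably many sets
$$P_n^\delta=\{\alpha<\delta:d(\alpha,\delta)=n\}\qquad(n<\omega),\tag{1}$$
and for $\alpha<\beta$ in $P_n^\delta$, (D1) with $\gamma=\delta$ gives $d(\alpha,\beta)\le 2n$. Property (D2) says that $\kappa$ itself admits no such decomposition: if $\kappa$ were a countable union of sets on each of which $d$ is bounded, one of these sets would have size $\kappa$. It is incompactness for a function on pairs, and we want to turn it into incompactness for a graph.

**The natural first attempt.** Fix $n$ and let $G_n$ be the graph on $\kappa$ in which $\alpha<\beta$ are adjacent iff $d(\alpha,\beta)>n$. A coloring with countably many colors has a color class of size $\kappa$, on which $d\le n$ if the coloring is proper; this contradicts (D2). So $G_n$ is not countably chromatic. Now try to color $G_n$ restricted to $\delta$ by giving $\alpha\in P_m^\delta$ the color $m$. Two vertices of the same color $m$ satisfy $d(\alpha,\beta)\le 2m$. For the coloring to be proper we need $d(\alpha,\beta)\le n$. The bound grows with the class and the threshold $n$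 is fixed, so the argument stops as soon as $2m>n$.

No choice of $n$ repairs this using (D1) and (D2) alone. If $d$ has both properties, so does $d'=d+n+1$: for (D1), $d(\alpha,\beta)+n+1\le d(\alpha,\gamma)+d(\beta,\gamma)+2(n+1)$, and (D2) is clear. But every value of $d'$ exceeds $n$, so the graph $G_n$ formed with $d'$ is the complete graph on $\kappa$, and we are back at $K_{\omega_2}$.

**Letting the threshold move.** We need a threshold that a coloring of a small piece can raise, class by class, as high as it likes at the cost of finitely much information, while a coloring of the whole graph with countably many colors is stuck with some fixed threshold on a large set. Distances in a Cantor-type space do this. For distinct $x,y\in{}^\omega\theta$, let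
$$\Delta(x,y)=\min\{n:x(n)\ne y(n)\}.$$
If $x\neq y$ and $x{\restriction}N=y{\restriction}N$, then $\Delta(x,y)\ge N$. So recording $x{\restriction}N$ in the color raises the thresholds inside a color class to at least $N$. On the other hand, if $X$ is uncountable, countably many colors cannot separate all elements of $X$.

**Definition (the graph $G(d,X)$).** For $d:[\kappa]^2\to\omega$ and $X\subseteq{}^\omega\theta$, the graph $G(d,X)$ has vertex set $\kappa\times X$. For $\alpha<\beta$, the vertices $(\alpha,x)$ and $(\beta,y)$ are adjacent iff
$$x\ne y\quad\text{and}\quad d(\alpha,\beta)>\Delta(x,y).$$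
Vertices with equal first coordinate are not adjacent.

*A case by hand.* Let $d$ be constantly $n\ge1$, let $\kappa$ be infinite and $X={}^\omega2$. Then $(\alpha,x)$ and $(\beta,y)$ with $\alpha\ne\beta$ are adjacent iff $x{\restriction}n\ne y{\restriction}n$. Coloring $(\alpha,x)$ by $x{\restriction}n$ is proper and uses $2^n$ colors. Fewer do not suffice. Choose $x_s\in X$ extending $s$ for each $s\in{}^n2$, and let $c$ be a coloring with fewer than $2^n$ colors. For each $\alpha$ there are $s\ne t$ with $c(\alpha,x_s)=c(\alpha,x_t)$. There are finitely many possibilities for $s$, $t$ and the common color, and infinitely many $\alpha$, so some $\alpha<\beta$ have the same ones. Then $(\alpha,x_s)$ and $(\beta,x_t)$ have the same color, and they are adjacent because $\Delta(x_s,x_t)<n=d(\alpha,\beta)$. So $c$ is not proper, and the chromatic number is exactly $2^n$. The two halves of this computation, coloring by an initial segment and pigeonholing a pair, are the two halves of the next proof.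

**Proof of Theorem 5, given a function $d$ with (D1) and (D2).** Such a function exists by Proposition 4 below. Since $2^{\aleph_0}\ge\aleph_1$, we can fix $X\subseteq{}^\omega2$ with $|X|=\aleph_1$. Let $G=G(d,X)$. Its size is $\kappa\cdot\aleph_1=\kappa$.

**Step 1: coloring the small subgraphs.** The purpose of this step is to use (D1) and to raise the threshold to match the bound $2n$. A subgraph of size $<\kappa$ has fewer than $\kappa$ first coordinates, so by regularity its vertices lie in $\delta\times X$ for some $\delta<\kappa$. Color $(\alpha,x)\in\delta\times X$ by the pair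
$$(n,\;x{\restriction}2n),\qquad n=d(\alpha,\delta).$$
There are countably many such pairs, as $x{\restriction}2n$ is a finite sequence of zeros and ones. Suppose $(\alpha,x)$ and $(\beta,y)$, with $\alpha<\beta$ and $x\ne y$, receive the same color $(n,s)$. Then $x{\restriction}2n=s=y{\restriction}2n$, so $\Delta(x,y)\ge 2n$, and by (D1)
$$d(\alpha,\beta)\le d(\alpha,\delta)+d(\beta,\delta)=2n\le\Delta(x,y).$$
So they are not adjacent. Pairs of vertices with equal first or equal second coordinates are never adjacent. The coloring is proper.

**Step 2: the whole graph is not countably chromatic.** The purpose of this step is to extract, from a countable coloring, one fixed threshold valid on a set of size $\kappa$. Suppose $c:\kappa\times X\to\omega$ is a proper coloring. Since $X$ is uncountable, for each $\alpha<\kappa$ there are $x_\alpha\ne y_\alpha$ in $X$ with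
$$c(\alpha,x_\alpha)=c(\alpha,y_\alpha)=:m_\alpha .$$
The set $X\times X\times\omega$ has size $\aleph_1<\kappa$. By regularity there are a set $A\subseteq\kappa$ with $|A|=\kappa$ and a triple $(x,y,m)$ such that $(x_\alpha,y_\alpha,m_\alpha)=(x,y,m)$ for all $\alpha\in A$. For $\alpha<\beta$ in $A$ we have $c(\alpha,x)=m=c(\beta,y)$, so $(\alpha,x)$ and $(\beta,y)$ are not adjacent. Since $x\neq y$, this means $d(\alpha,\beta)\le\Delta(x,y)$. So $d$ is bounded on $[A]^2$ by the number $\Delta(x,y)$, contradicting (D2). $\blacksquare$

Everything now depends on finding $d$. Property (D1) alone is cheap. Write each ordinal uniquely as $\alpha=\ell_\alpha+m_\alpha$, where $\ell_\alpha$ is $0$ or a limit ordinal and $m_\alpha<\omega$, and let $d(\alpha,\beta)=|m_\alpha-m_\beta|$. This satisfies (D1) by the triangle inequality and is unbounded on $[\kappa]^2$, but it vanishes on the limit ordinals, so (D2) fails. The absence of threads has to enter.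

## Walking down a coherent sequence

From here through Proposition 4, $\kappa>\aleph_1$ is regular and $\langle C_\alpha:\alpha\in\mathrm{Lim}(\kappa)\rangle$ witnesses $\square(\kappa)$. Extend the sequence to all ordinals below $\kappa$ by $C_0=\emptyset$ and $C_{\alpha+1}=\{\alpha\}$. Note that $\mathrm{Lim}(C_{\alpha+1})=\emptyset$: for any $\beta>0$, $\sup(\{\alpha\}\cap\beta)$ is $\alpha<\beta$ or $0<\beta$.

**Definition (walk).** For $\alpha\le\beta<\kappa$, the *walk from $\beta$ to $\alpha$* is the sequence $\beta_0=\beta$ and
$$\beta_{i+1}=\min(C_{\beta_i}\setminus\alpha)\quad\text{as long as }\beta_i>\alpha .$$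
The number of steps until $\alpha$ is reached is $\rho_2(\alpha,\beta)$.

The walk is well defined: if $\beta_i>\alpha$ is a limit, then $C_{\beta_i}$ is unbounded in $\beta_i$ and has an element $\ge\alpha$; if $\beta_i=\gamma+1>\alpha$, then $\gamma\ge\alpha$ and $\beta_{i+1}=\gamma$. It is strictly decreasing and stays $\ge\alpha$, so it is finite and ends at $\alpha$. Thus $\rho_2(\alpha,\alpha)=0$, and for $\alpha<\beta$
$$\rho_2(\alpha,\beta)=1+\rho_2(\alpha,\min(C_\beta\setminus\alpha))\ge1.\tag{2}$$

*Example.* Take $C_\omega=\{1,2,3,\dots\}$ and $C_{\omega\cdot2}=\{\omega+1,\omega+2,\dots\}$. These sets have no limit points below $\omega$ and $\omega\cdot2$ respectively, so coherence holds trivially here. The walk from $\omega\cdot2$ to $5$ is $\omega\cdot2\to\omega+1\to\omega\to5$, so $\rho_2(5,\omega\cdot2)=3$. We find: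

* for $m\le n<\omega$: $\rho_2(m,n)=n-m$;
* $\rho_2(0,\omega)=2$ (via $\omega\to1\to0$), and $\rho_2(\xi,\omega)=1$ for $1\le\xi<\omega$;
* $\rho_2(0,\omega\cdot2)=4$, and $\rho_2(\xi,\omega\cdot2)=3$ for $1\le\xi<\omega$; also $\rho_2(\omega,\omega\cdot2)=2$.

**Why not take $d=\rho_2$?** It is the obvious candidate, but (D1) fails for it: in the example $\rho_2(0,5)=5$, while $\rho_2(0,\omega)+\rho_2(5,\omega)=2+1=3$. What is lost is the step after (1). For *any* $\square(\kappa)$-sequence, $\{\alpha<\omega:\rho_2(\alpha,\omega)=1\}$ is the infinite set $C_\omega$, and $\rho_2(m,n)=n-m$ is unbounded on it. Two ordinals may each be one step from $\delta$ and yet be far from each other.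

The repair is visible in the example. As functions of $\xi<\omega$, the values $\rho_2(\xi,\omega)$ and $\rho_2(\xi,\omega\cdot2)$ differ by exactly $2$ everywhere. So compare $\alpha$ and $\beta$ through the whole functions $\xi\mapsto\rho_2(\xi,\alpha)$ and $\xi\mapsto\rho_2(\xi,\beta)$, and measure their distance in the supremum norm:
$$d(\alpha,\beta)=\sup_{\xi\le\alpha}\,|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)|\qquad(\alpha<\beta<\kappa).\tag{3}$$
A distance of this form should satisfy the triangle inequality. In the example, $d(\omega,\omega\cdot2)=2$. For $d(5,\omega)$, the differences $|\rho_2(\xi,5)-\rho_2(\xi,\omega)|$ for $\xi=0,\dots,5$ are $3,3,2,1,0,1$, so $d(5,\omega)=3$. For $d(5,\omega\cdot2)$ they are $1,1,0,1,2,3$, so $d(5,\omega\cdot2)=3$. Indeed $3\le3+2$. What is not clear is that the supremum in (3) is finite. This is where coherence is used.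

**Lemma 1.** Let $\delta\le\beta<\kappa$ with $\delta>0$ a limit ordinal. There are $k=k(\delta,\beta)<\omega$ and $\varepsilon=\varepsilon(\delta,\beta)<\delta$ such that
$$\rho_2(\xi,\beta)=k+\rho_2(\xi,\delta)\quad\text{for all }\xi\in[\varepsilon,\delta).\tag{4}$$
Moreover, $k$ can be chosen so that if $k=0$, then $\beta=\delta$ or $\delta\in\mathrm{Lim}(C_\beta)$. (We fix such choices of $k(\delta,\beta)$ and $\varepsilon(\delta,\beta)$, namely those made in the proof.)

*Proof.* **Step 1: choosing $k$ and $\varepsilon$.** The purpose is to find the point where the walk from $\beta$ toward $\delta$ first feels what happens just below $\delta$. Let $\beta=\beta_0>\dots>\beta_n=\delta$ be the walk from $\beta$ to $\delta$. Let $k$ be the least $i$ such that $\beta_i=\delta$ or $\delta\in\mathrm{Lim}(C_{\beta_i})$; it exists because $\beta_n=\delta$. If $k=0$, then $\beta=\beta_0$ satisfies $\beta=\delta$ or $\delta\in\mathrm{Lim}(C_\beta)$, which is the last claim. For $i<k$ we have $\beta_i>\delta$ and $\delta\notin\mathrm{Lim}(C_{\beta_i})$, so $\sup(C_{\beta_i}\cap\delta)<\delta$. As $\delta$ is a limit, we can choose $\varepsilon<\delta$ strictly above these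 finitely many suprema.

**Step 2: the first $k$ steps do not depend on $\xi$.** Let $\xi\in[\varepsilon,\delta)$. For $i<k$, every element of $C_{\beta_i}\cap\delta$ is below $\varepsilon\le\xi$, so $C_{\beta_i}\cap[\xi,\delta)=\emptyset$ and
$$\min(C_{\beta_i}\setminus\xi)=\min(C_{\beta_i}\setminus\delta)=\beta_{i+1}.$$
Since $\beta_0,\dots,\beta_k\ge\delta>\xi$, the walk from $\beta$ to $\xi$ begins with $\beta_0,\dots,\beta_k$. Hence $\rho_2(\xi,\beta)=k+\rho_2(\xi,\beta_k)$.

**Step 3: coherence replaces $\beta_k$ by $\delta$.** We need $\rho_2(\xi,\beta_k)=\rho_2(\xi,\delta)$. This is clear if $\beta_k=\delta$. Otherwise $\beta_k>\delta$ and $\delta\in\mathrm{Lim}(C_{\beta_k})$. Then $\beta_k$ is a limit ordinal, because $\mathrm{Lim}(C_{\gamma+1})=\emptyset$ for all $\gamma$. So clause 2 applies and $C_\delta=C_{\beta_k}\cap\delta$. As $C_\delta$ is cofinal in $\delta$ and $\xi<\delta$, the least element of $C_{\beta_k}$ that is $\ge\xi$ lies below $\delta$, and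
$$\min(C_{\beta_k}\setminus\xi)=\min(C_\delta\setminus\xi).$$
By (2), $\rho_2(\xi,\beta_k)=\rho_2(\xi,\delta)$. $\square$

In the example with $\delta=\omega$, $\beta=\omega\cdot2$: the walk is $\omega\cdot2\to\omega+1\to\omega$, neither $C_{\omega\cdot2}$ nor $C_{\omega+1}$ has $\omega$ as a limit point, so $k=2$, as we saw.

**Lemma 2.** For $\alpha<\beta<\kappa$, the number $d(\alpha,\beta)$ defined in (3) is finite.

*Proof.* The plan is to push a finite bound up through all ordinals $\delta\le\alpha+1$, with Lemma 1 at limits. Fix $\alpha<\beta$. We show by induction on $\delta\le\alpha+1$ that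
$$\sup_{\xi<\delta}|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)|<\omega;$$
the case $\delta=\alpha+1$ is the lemma. For $\delta=0$ there is nothing to show, and at a successor step one adds a single value of $\xi$, hence a single finite number. Let $\delta$ be a limit; then $\delta\le\alpha$. Apply Lemma 1 to $(\delta,\alpha)$ and to $(\delta,\beta)$, and let $\varepsilon=\max(\varepsilon(\delta,\alpha),\varepsilon(\delta,\beta))<\delta$. For $\xi\in[\varepsilon,\delta)$, subtracting the two instances of (4) gives
$$|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)|=|k(\delta,\alpha)-k(\delta,\beta)|,$$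
a constant. For $\xi<\varepsilon$ the induction hypothesis at $\varepsilon<\delta$ gives a finite bound. The larger of the two bounds works for $\delta$. $\square$

## Short walks on large sets would produce a thread

Taking $\xi=\alpha$ in (3) gives
$$d(\alpha,\beta)\ge|\rho_2(\alpha,\alpha)-\rho_2(\alpha,\beta)|=\rho_2(\alpha,\beta).\tag{5}$$
So for (D2) it is enough that $\rho_2$ is unbounded on $[A]^2$ whenever $|A|=\kappa$. This must use the absence of threads. For the threaded sequence $C_\alpha=\alpha$ ($\alpha$ limit), the walk from a limit ordinal $\beta$ to any $\xi<\beta$ takes one step. So for limits $\alpha<\beta$ one gets $\rho_2(\alpha,\beta)=1$, and $d(\alpha,\beta)=1$ too: the difference in (3) is $|1-1|=0$ for $\xi<\alpha$, and $|0-1|=1$ for $\xi=\alpha$. Property (D2) fails on the set of limit ordinals.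

We want to argue by induction on a bound $n$ for $\rho_2$. The inductive step replaces the upper point $\beta$ of a pair by some limit $\delta$ with $k(\delta,\beta)\ge1$, which saves at least one step. But $\delta$ need not belong to $A$. So the statement must allow the lower and the upper points to come from different sets.

**Lemma 3.** There are no $n<\omega$ and unbounded $A,B\subseteq\kappa$ such that $\rho_2(\alpha,\beta)\le n$ for all $\alpha\in A$ and $\beta\in B$ with $\alpha<\beta$.

*Proof.* By induction on $n$. For $n=0$: given unbounded $A,B$, choose $\alpha\in A$ and $\beta\in B$ with $\alpha<\beta$; then $\rho_2(\alpha,\beta)\ge1$ by (2).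

Let $n\ge1$, assume the lemma for $n-1$, and suppose $A,B$ are unbounded with $\rho_2(\alpha,\beta)\le n$ whenever $\alpha\in A$, $\beta\in B$, $\alpha<\beta$. Let $S$ be the set of limit ordinals $\delta<\kappa$, $\delta>0$, for which there is some $\beta\in B$ with $\beta>\delta$ and $k(\delta,\beta)\ge1$. For $\delta\in S$ fix such a $\beta$ and call it $\beta_\delta$.

**Case 1: $S$ is stationary.** Here we lower $n$ by one. The function $\delta\mapsto\varepsilon(\delta,\beta_\delta)<\delta$ is regressive on $S$. By Fodor's lemma there are a stationary $S'\subseteq S$ and $\varepsilon<\kappa$ with $\varepsilon(\delta,\beta_\delta)=\varepsilon$ for all $\delta\in S'$. Let $\alpha\in A$ with $\alpha\ge\varepsilon$ and let $\delta\in S'$ with $\alpha<\delta$. Then $\alpha\in[\varepsilon,\delta)$, so (4) applies with $\xi=\alpha$, and since $\alpha<\delta<\beta_\delta\in B$,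
$$\rho_2(\alpha,\delta)=\rho_2(\alpha,\beta_\delta)-k(\delta,\beta_\delta)\le n-1 .$$
The sets $A\setminus\varepsilon$ and $S'$ are unbounded in $\kappa$, so they contradict the lemma for $n-1$.

**Case 2: $S$ is not stationary.** Here we build a thread. There is a club in $\kappa$ disjoint from $S$; intersecting it with the club of limit ordinals, we get a club $E\subseteq\mathrm{Lim}(\kappa)$ with $E\cap S=\emptyset$. For $\delta\in E$ and every $\beta\in B$ with $\beta>\delta$ we have $k(\delta,\beta)=0$. Since $\beta\ne\delta$, Lemma 1 gives $\delta\in\mathrm{Lim}(C_\beta)$. In particular $\beta$ is a limit ordinal, and by coherence $C_\delta=C_\beta\cap\delta$.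

*The $C_\delta$ for $\delta\in E$ extend one another.* Let $\delta<\delta'$ be in $E$ and pick $\beta\in B$ above $\delta'$. Then
$$C_\delta=C_\beta\cap\delta=(C_\beta\cap\delta')\cap\delta=C_{\delta'}\cap\delta .$$

*Their union is a club.* Let $C=\bigcup_{\delta\in E}C_\delta$. Then $C\cap\delta=C_\delta$ for every $\delta\in E$: for $\delta'>\delta$ in $E$ we have $C_{\delta'}\cap\delta=C_\delta$, and for $\delta'<\delta$ in $E$ we have $C_{\delta'}\subseteq C_\delta$. Since $C_\delta$ is cofinal in $\delta$ and $E$ is unbounded in $\kappa$, $C$ is unbounded in $\kappa$. Let $\beta<\kappa$ with $\beta\in\mathrm{Lim}(C)$, and choose $\delta\in E$ with $\delta>\beta$. Then $C\cap\beta=C_\delta\cap\beta$, so $\beta\in\mathrm{Lim}(C_\delta)$. As $C_\delta$ is closed in $\delta$, $\beta\in C_\delta\subseteq C$. So $C$ is closed.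

*It is a thread.* With $\beta$ and $\delta$ as in the last paragraph, coherence gives $C_\beta=C_\delta\cap\beta=C\cap\beta$. So $C$ is a thread, contradicting clause 3 of $\square(\kappa)$. $\square$

**Proposition 4.** Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. Then the function $d:[\kappa]^2\to\omega$ of (3) satisfies (D1) and (D2).

*Proof.* By Lemma 2, $d$ takes values in $\omega$. For (D1), let $\alpha<\beta<\gamma<\kappa$ and $\xi\le\alpha$. Then
$$|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)|\le|\rho_2(\xi,\alpha)-\rho_2(\xi,\gamma)|+|\rho_2(\xi,\gamma)-\rho_2(\xi,\beta)|\le d(\alpha,\gamma)+d(\beta,\gamma),$$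
where the last estimate uses $\xi\le\alpha$ for the first term and $\xi\le\beta$ for the second. Take the supremum over $\xi\le\alpha$. For (D2), let $A\subseteq\kappa$ with $|A|=\kappa$; then $A$ is unbounded in $\kappa$. If $d\le n$ on $[A]^2$, then $\rho_2\le n$ on $[A]^2$ by (5), contradicting Lemma 3 with $B=A$. $\square$

This completes the proof of Theorem 5.

## Exact chromatic numbers: remembering only a fork

How large can the chromatic number of $G(d,X)$ be? One would like to take $X$ larger, up to size $\kappa$. Step 2 of the proof of Theorem 5 then stops at a definite place. It made the triple $(x_\alpha,y_\alpha,m_\alpha)$ constant, and when $|X|=\kappa$ there are $\kappa$ many triples, so the pigeonhole principle says nothing. The way around is to remember, instead of the two points $x_\alpha,y_\alpha$, only the finite place where they fork. This leads to an exact criterion.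

Call $Y\subseteq\kappa$ *$d$-bounded* if $d$ is bounded on $[Y]^2$ by some $b<\omega$. By (1) and the line after it, if (D1) holds, then each $P_n^\delta$ is $d$-bounded, with $b=2n$.

**Theorem 6.** Let $\kappa$ be any cardinal, $d:[\kappa]^2\to\omega$ any function, $\theta$ an infinite cardinal, $X\subseteq{}^\omega\theta$, and $\tau$ a cardinal with $\theta\le\tau<|X|$. For every $Y\subseteq\kappa$, the induced subgraph of $G(d,X)$ on $Y\times X$ has chromatic number $\le\tau$ iff $Y$ is a union of at most $\tau$ many $d$-bounded sets.

*Proof.* **From bounded sets to a coloring.** We color by the index of a bounded set together with enough of $x$ to beat its bound. Let $Y=\bigcup_{i<\tau}Y_i$ with $d\le b_i$ on $[Y_i]^2$ (adding empty sets if there are fewer than $\tau$). For $\alpha\in Y$ let $i(\alpha)$ be the least $i$ with $\alpha\in Y_i$, and color $(\alpha,x)$ by $(i(\alpha),\,x{\restriction}b_{i(\alpha)})$. The number of colors is at most $\tau\cdot|\theta^{<\omega}|=\tau\cdot\theta=\tau$. Suppose $(\alpha,x)$ and $(\beta,y)$, with $\alpha<\beta$ and $x\ne y$, have the same color, with common index $i$. Then $\alpha,\beta\in Y_i$ and $x{\restriction}b_i=y{\restriction}b_i$,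 so $d(\alpha,\beta)\le b_i\le\Delta(x,y)$ and they are not adjacent. The coloring is proper.

**From a coloring to bounded sets.** We attach to each $\alpha$ one of at most $\tau$ finite labels so that equal labels force a bound on $d$. Let $c:Y\times X\to\tau$ be proper. Since $|X|>\tau$, for each $\alpha\in Y$ we can pick $x_\alpha\ne y_\alpha$ in $X$ with
$$c(\alpha,x_\alpha)=c(\alpha,y_\alpha)=:i_\alpha .$$
Let $k_\alpha=\Delta(x_\alpha,y_\alpha)$ and
$$t_\alpha=\bigl(i_\alpha,\;x_\alpha{\restriction}k_\alpha,\;x_\alpha(k_\alpha),\;y_\alpha(k_\alpha)\bigr).$$
There are at most $\tau\cdot|\theta^{<\omega}|\cdot\theta\cdot\theta=\tau$ possible values. Suppose $\alpha<\beta$ in $Y$ and $t_\alpha=t_\beta=(i,s,p,q)$. Then $p\ne q$, the sequence $x_\alpha$ extends $s^\frown p$, and $y_\beta$ extends $s^\frown q$, because $y_\beta$ agrees with $x_\beta$ below $k_\beta=|s|$. So $x_\alpha\ne y_\beta$ and $\Delta(x_\alpha,y_\beta)=|s|$, although $x_\alpha$ and $y_\beta$ were chosen at different ordinals. Both $(\alpha,x_\alpha)$ and $(\beta,y_\beta)$ have color $i$, so they are not adjacent, and $d(\alpha,\beta)\le|s|$. Hence on each class of the map $\alpha\mapsto t_\alpha$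 the function $d$ is bounded by the length $|s|$ belonging to that class. These at most $\tau$ classes cover $Y$. $\blacksquare$

For instance, for $d(\alpha,\beta)=|m_\alpha-m_\beta|$, with $m_\alpha$ the finite part of $\alpha$ as before, $\kappa$ is the union of the countably many sets $\{\alpha:m_\alpha=m\}$, on each of which $d=0$. So $G(d,X)$ is countably chromatic for every uncountable $X\subseteq{}^\omega2$, even though $d$ is unbounded on $[\kappa]^2$ when $\kappa$ is infinite.

**Theorem 7.** Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. Let $\theta<\kappa$ be an infinite cardinal, and let $\mu$ be a cardinal with $\theta<\mu\le\min(\kappa,\theta^{\aleph_0})$. Then there is a graph of size $\kappa$ with chromatic number exactly $\mu$, all of whose subgraphs of size $<\kappa$ have chromatic number $\le\theta$.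

*Proof.* Take $d$ from Proposition 4, choose $X\subseteq{}^\omega\theta$ with $|X|=\mu$ (possible since $\mu\le\theta^{\aleph_0}$), and let $G=G(d,X)$. Its size is $\kappa\cdot\mu=\kappa$.

**Step 1: small subgraphs.** This step uses (D1) and the coloring half of Theorem 6. By regularity, the vertices of a subgraph of size $<\kappa$ lie in $\delta\times X$ for some $\delta<\kappa$. By (1), $\delta=\bigcup_{n<\omega}P_n^\delta$ is a union of at most $\aleph_0\le\theta$ many $d$-bounded sets. Theorem 6 with $Y=\delta$ and $\tau=\theta<\mu=|X|$ gives chromatic number $\le\theta$ on $\delta\times X$, hence on the subgraph.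

**Step 2: at most $\mu$ colors.** The map $(\alpha,x)\mapsto x$ is a proper coloring, because adjacent vertices have different second coordinates. So $\chi(G)\le\mu$.

**Step 3: no fewer than $\mu$ colors.** This step uses (D2) and the other half of Theorem 6. Suppose $\chi(G)<\mu$ and let $\tau=\max(\chi(G),\theta)$. Then $\theta\le\tau<\mu=|X|$, so Theorem 6 with $Y=\kappa$ applies, and $\kappa$ is a union of at most $\tau$ many $d$-bounded sets. As $\tau<\mu\le\kappa$ and $\kappa$ is regular, one of them has size $\kappa$. This contradicts (D2). $\blacksquare$

As for countable colorings, *compactness for having chromatic number $\le\theta$ fails at $\kappa$* means: some graph of size $\kappa$ has chromatic number $>\theta$ while all its subgraphs of size $<\kappa$ have chromatic number $\le\theta$.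

**Corollary 8.** Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$.

1. For every cardinal $\mu$ with $\aleph_1\le\mu\le\min(\kappa,2^{\aleph_0})$ there is a graph of size $\kappa$ and chromatic number exactly $\mu$ whose subgraphs of size $<\kappa$ are all countably chromatic. In particular, if $\kappa\le2^{\aleph_0}$, the chromatic number can be $\kappa$, the largest value possible for a graph of size $\kappa$.
2. For every infinite $\theta<\kappa$ with $\theta^{\aleph_0}>\theta$ (for instance every $\theta<\kappa$ of cofinality $\omega$), compactness for having chromatic number $\le\theta$ fails at $\kappa$.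

*Proof.* Part 1 is Theorem 7 with $\theta=\aleph_0$, since $\aleph_0^{\aleph_0}=2^{\aleph_0}$. A graph of size $\kappa$ always has chromatic number $\le\kappa$, since we may give each vertex its own color. Part 2 is Theorem 7 with $\mu=\theta^+$: we have $\theta^+\le\kappa$ because $\theta<\kappa$, and $\theta^+\le\theta^{\aleph_0}$ because $\theta<\theta^{\aleph_0}$. If $\theta$ has cofinality $\omega$, then $\theta^{\aleph_0}=\theta^{\mathrm{cf}(\theta)}>\theta$ by König's theorem. $\blacksquare$

## What is asked of $d$, and the ceiling $\theta^{\aleph_0}$

**Remark 9.** For regular $\kappa>\aleph_1$, the hypothesis $\square(\kappa)$ in Theorem 5 can be weakened to the existence of some $d:[\kappa]^2\to\omega$ such that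

$(*)$ every $\delta<\kappa$ is a countable union of $d$-bounded sets, while $\kappa$ is not.

Moreover, for $d:[\kappa]^2\to\omega$ and uncountable $X\subseteq{}^\omega2$ with $|X|\le\kappa$, the graph $G(d,X)$ witnesses incompactness at $\kappa$ if and only if $d$ satisfies $(*)$. The first statement follows from the second on taking $|X|=\aleph_1$, so we prove the second. The graph has size $\kappa$. We apply Theorem 6 with $\theta=\tau=\aleph_0$, viewing ${}^\omega2$ as a subset of ${}^\omega\omega$.

Suppose $(*)$. A subgraph of size $<\kappa$ lies in some $\delta\times X$, which is countably chromatic by Theorem 6; and the whole graph is not countably chromatic, by Theorem 6 with $Y=\kappa$.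

Conversely, suppose $G(d,X)$ witnesses incompactness. It is not countably chromatic, so by Theorem 6, $\kappa$ is not a countable union of $d$-bounded sets. Let $\delta<\kappa$. We cannot use $\delta\times X$ directly, because it may have size $\kappa$ when $|X|=\kappa$. Choose $X_0\subseteq X$ with $|X_0|=\aleph_1$. The induced subgraph on $\delta\times X_0$ has size at most $\max(|\delta|,\aleph_1)<\kappa$, so it is countably chromatic. It is the induced subgraph of $G(d,X_0)$ on $\delta\times X_0$, and $|X_0|>\aleph_0$, so Theorem 6 for $X_0$ shows that $\delta$ is a countable union of $d$-bounded sets.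

**Remark 10.** The bound $\mu\le\theta^{\aleph_0}$ in Theorem 7 is optimal for this type of construction. Suppose adjacency on second coordinates is given by graphs $H_0\subseteq H_1\subseteq\cdots$ on $X$ with $\chi(H_n)\le\theta$ for all $n$, that is, for $\alpha<\beta$,
$$(\alpha,x)\sim(\beta,y)\iff xy\in H_{d(\alpha,\beta)} .$$
The graph $G(d,X)$ has this form, with $xy\in H_n$ iff $x\ne y$ and $\Delta(x,y)<n$; here $x\mapsto x{\restriction}n$ is a proper coloring of $H_n$ with at most $\theta$ colors. In general, choose proper colorings $c_n:X\to\theta$ of $H_n$ and give $x$ the sequence $\langle c_n(x):n<\omega\rangle$. If $xy\in\bigcup_nH_n$, say $xy\in H_n$, the sequences of $x$ and $y$ differ at place $n$. So this is a proper coloring of $\bigcup_nH_n$ with at most $\theta^{\aleph_0}$ colors, and giving $(\alpha,x)$ the color of $x$ properly colors the graph on $\kappa\times X$. Its chromatic number is thus at most $\theta^{\aleph_0}$. Nothing is claimed here about whether $\square(\kappa)$ alone can produce larger gaps by other means.
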